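# Convexity and the higher-order Schwarz–Pick constants

## 1. Two maps measured in the Poincaré metric: $1/z$ and $1/\sqrt z$

Let $\Lambda=\{z\in\mathbf C:\operatorname{Re}z>0\}$ and $\Delta=\{|z|<1\}$. The Poincaré density of $\Delta$ is normalized by $\lambda_\Delta(z)=(1-|z|^2)^{-1}$. For every simply connected domain $\Omega\ne\mathbf C$ it is transported by conformal bijections: if $G:\Omega_1\to\Omega_2$ is one, then
$$\lambda_{\Omega_2}(G(z))\,|G'(z)|=\lambda_{\Omega_1}(z).\tag{1}$$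
For instance $L(z)=\frac{z-1}{z+1}$ maps $\Lambda$ onto $\Delta$ with $L(1)=0$ and $L'(1)=\frac12$, so $\lambda_\Lambda(1)=\frac12$. Translating vertically and dilating gives $\lambda_\Lambda(z)=\dfrac1{2\operatorname{Re}z}$.

Take $f(z)=1/z$, a map of $\Lambda$ onto itself, and measure its $n$-th Taylor coefficient at $z$ in units of the metric. With $x=\operatorname{Re}z$ we have $|f^{(n)}(z)|/n!=|z|^{-n-1}$ and $\lambda_\Lambda(1/z)=|z|^2/(2x)$, so
$$\frac{|f^{(n)}(z)|\,\lambda_\Lambda(f(z))}{n!\,\lambda_\Lambda(z)^n}=|z|^{-n-1}\cdot\frac{|z|^2}{2x}\cdot(2x)^n=2^{n-1}\Big(\frac{x}{|z|}\Big)^{n-1}.$$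
The value is at most $2^{n-1}$, and it equals $2^{n-1}$ at every point of the positive axis.

Now change the source domain. Let $\Sigma_0=\mathbf C\setminus(-\infty,0]$ and $f(\zeta)=\zeta^{-1/2}$ (principal branch), a conformal bijection $\Sigma_0\to\Lambda$. Since $z\mapsto z^2$ maps $\Lambda$ onto $\Sigma_0$, formula (1) gives $\lambda_{\Sigma_0}(x^2)\cdot2x=\frac1{2x}$ for $x>0$, that is, $\lambda_{\Sigma_0}(x^2)=\frac1{4x^2}$. Also $\big|\binom{-1/2}{n}\big|=4^{-n}\binom{2n}n$. At $\zeta=x^2$,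
$$\frac{|f^{(n)}(\zeta)|\,\lambda_\Lambda(f(\zeta))}{n!\,\lambda_{\Sigma_0}(\zeta)^n}=4^{-n}\binom{2n}{n}x^{-1-2n}\cdot\frac x2\cdot(4x^2)^n=\frac12\binom{2n}{n}=\binom{2n-1}{n}.$$
For $n=2,3,4$ this is $3,10,35$, against $2,4,8$ for the half-plane. The half-plane is convex and the slit plane is not. Is convexity what decides whether $2^{n-1}$ can be exceeded?

To make this precise, let $\Omega,\Pi$ be simply connected domains, neither equal to $\mathbf C$ (a standing assumption on all domains below). Let $A(\Omega,\Pi)$ be the set of analytic $f:\Omega\to\Pi$, and put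
$$R_n(f;z)=\frac{|f^{(n)}(z)|\,\lambda_\Pi(f(z))}{n!\,\lambda_\Omega(z)^n},\qquad C_n(\Omega,\Pi)=\sup_{f\in A(\Omega,\Pi)}\ \sup_{z\in\Omega}R_n(f;z).$$
A similarity of $\Omega$ or $\Pi$ does not change $C_n$, because the factors in the derivative and in the densities cancel.

For $n=1$ the generalized Schwarz–Pick lemma says $C_1(\Omega,\Pi)=1$ for every pair. For $n\ge2$, results of Ruscheweyh and Yamashita give $C_n(\Delta,\Delta)=C_n(\Delta,\Lambda)=2^{n-1}$ and $C_n(\Sigma,\Lambda)=\binom{2n-1}n$, where $\Sigma=\mathbf C\setminus(-\infty,-1/4]$ is a translate of our $\Sigma_0$. Avkhadiev and Wirths proved $C_n(\Delta,\Pi)=2^{n-1}$ for convex $\Pi$, and $C_n(\Omega,\Pi)\le4^{n-1}$ for all pairs, with equality if and only if both domains are $\Sigma$ up to similarity. The problem, taken from "Schwarz-Pick Inequalities For Convex Domains", is their conjecture: *$C_n(\Omega,\Pi)=2^{n-1}$ if and only if $\Omega$ and $\Pi$ are convex*, for every integer $n\ge2$ and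 every pair of domains. (The case $n=1$ is excluded, since $C_1=1=2^0$ always.)

The conjecture is true. Let $C_n^{\rm conf}(\Omega,\Pi)\le C_n(\Omega,\Pi)$ denote the same supremum taken only over conformal bijections $f:\Omega\to\Pi$.

**Theorem 1.** Let $n\ge2$. For all $(\Omega,\Pi)$: $C_n(\Omega,\Pi)\ge C_n^{\rm conf}(\Omega,\Pi)\ge2^{n-1}$. Moreover
$$C_n(\Omega,\Pi)=2^{n-1}\iff C_n^{\rm conf}(\Omega,\Pi)=2^{n-1}\iff\Omega\text{ and }\Pi\text{ are both convex}.$$

There is also a quantitative form. Let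
$$\alpha(\Omega)=\sup\Big|\frac{\varphi''(0)}{2\varphi'(0)}\Big|\quad\text{over all conformal bijections }\varphi:\Delta\to\Omega .$$

**Theorem 2.** Write $\alpha=\alpha(\Omega)$, $\beta=\alpha(\Pi)$. (i) $C_2(\Omega,\Pi)=\alpha+\beta$. (ii) If $n\ge3$ and $\kappa=C_n^{\rm conf}(\Omega,\Pi)/2^{n-1}$ (hence also for $\kappa=C_n(\Omega,\Pi)/2^{n-1}$), then
$$\kappa(\kappa-1)\ \ge\ \frac{3(\alpha+\beta-2)^2}{32\,n(n-2)} .$$

## 2. Normalized coordinates and the class $S$

**The class $S$.** It consists of the univalent analytic functions on $\Delta$ of the form $\zeta+a_2\zeta^2+a_3\zeta^3+\cdots$. We recall Bieberbach's bound $|a_2|\le2$ and de Branges's theorem $|a_j|\le j$; Littlewood's older bound $|a_j|\le ej$ would suffice here, since beyond $j=2$ we only need *some* bound. The Koebe function $\zeta/(1-\zeta)^2=\sum k\zeta^k$ maps $\Delta$ onto $\Sigma$ and has $a_2=2$.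

**The number $\alpha(\Omega)$.** If $\varphi:\Delta\to\Omega$ is a conformal bijection, then $\hat\varphi=(\varphi-\varphi(0))/\varphi'(0)$ is in $S$ with second coefficient $a_2=\varphi''(0)/(2\varphi'(0))$, so $\alpha(\Omega)\le2$. Rotating the variable $\zeta$ only rotates $a_2$, so $|a_2|$ depends only on the base point $\varphi(0)$. Three examples:

- $\alpha(\Lambda)=1$. Normalized maps onto half-planes are $\zeta/(1-\eta\zeta)$ with $|\eta|=1$, so $|a_2|=1$ at every base point.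
- $\alpha(\Delta)=1$. For $\varphi(\zeta)=\frac{\zeta+a}{1+\bar a\zeta}$ we get $a_2=-\bar a$; the supremum $1$ is not attained.
- $\alpha(\Sigma)=2$, by the Koebe function.

**Moving the base point.** For $\zeta_0\in\Delta$ let $M(\zeta)=\frac{\zeta+\zeta_0}{1+\bar\zeta_0\zeta}$. Then $M'(0)=1-|\zeta_0|^2$ and $M''(0)=-2\bar\zeta_0(1-|\zeta_0|^2)$, so the second coefficient of $\varphi\circ M$ is
$$\tfrac12(1-|\zeta_0|^2)\frac{\varphi''(\zeta_0)}{\varphi'(\zeta_0)}-\bar\zeta_0 .\tag{2}$$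
Since $\varphi\circ M$ is again a conformal bijection onto $\Omega$, the number (2) has modulus at most $\alpha(\Omega)$. Multiply by $2\zeta_0/(1-r^2)$, where $r=|\zeta_0|$:
$$\Big|\zeta_0\frac{\varphi''(\zeta_0)}{\varphi'(\zeta_0)}-\frac{2r^2}{1-r^2}\Big|\le\frac{2r\,\alpha(\Omega)}{1-r^2}.\tag{3}$$

**Convexity criterion.** If $\varphi$ is univalent in $\Delta$ and $\operatorname{Re}\big(1+\zeta\varphi''/\varphi'\big)>0$ there, then $\varphi(\Delta)$ is convex. (The expression is the rate at which the tangent to the image of $|\zeta|=r$ turns, so each such image is a convex curve, and $\varphi(\Delta)$ is an increasing union of convex sets.)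

**$R_n$ as a Taylor coefficient.** Let $[h^n]$ denote the coefficient of $h^n$. Given $f\in A(\Omega,\Pi)$ and $z_0\in\Omega$, put $w_0=f(z_0)$ and choose conformal bijections $\varphi:\Delta\to\Omega$, $\psi:\Delta\to\Pi$ with $\varphi(0)=z_0$, $\psi(0)=w_0$. Let $\hat\varphi=(\varphi-z_0)/\varphi'(0)$, $\hat\psi=(\psi-w_0)/\psi'(0)$, and
$$D=\frac{f\circ\varphi-w_0}{\psi'(0)}=\sum_{k\ge1}d_k\zeta^k,\qquad D(\Delta)\subset\hat\psi(\Delta).$$
If $h=\hat\varphi(\zeta)$ then $z_0+\varphi'(0)h=\varphi(\zeta)$, so $f(z_0+\varphi'(0)h)=w_0+\psi'(0)\,D(\hat\varphi^{-1}(h))$ near $h=0$. By (1), $\lambda_\Omega(z_0)=1/|\varphi'(0)|$ and $\lambda_\Pi(w_0)=1/|\psi'(0)|$. Comparing coefficients of $h^n$,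
$$R_n(f;z_0)=\big|[h^n]\,D\circ\hat\varphi^{-1}\big|.\tag{4}$$
When $f$ is a conformal bijection we may take $\psi=f\circ\varphi$; then $D=\hat\psi$, and (4) reads $R_n(f;z_0)=|[h^n]\,\hat\psi\circ\hat\varphi^{-1}|$. This is a fixed polynomial in the first $n$ coefficients of two members of $S$, and those are bounded, so $C_n^{\rm conf}(\Omega,\Pi)<\infty$. (It also follows from $C_n\le4^{n-1}$.)

## 3. The case $n=2$: second coefficients decide everything

**Lemma 1.** (a) $\alpha(\Omega)\ge1$ for every $\Omega$. (b) If $\alpha(\Omega)\le1$, then $\Omega$ is convex.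

*Proof.* (a) Suppose $\alpha=\alpha(\Omega)<1$. Since $\operatorname{Re}(\zeta\varphi''/\varphi')=r\,\partial_r\log|\varphi'|$ at $\zeta=re^{i\theta}$, (3) gives
$$\partial_r\log|\varphi'(re^{i\theta})|\ge\frac{2r-2\alpha}{1-r^2}.$$
As $r\to1$ the right side behaves like $\frac{1-\alpha}{1-r}$, whose integral diverges, and the bound does not depend on $\theta$. Hence $\min_{|\zeta|=r}|\varphi'|\to\infty$. But $1/\varphi'$ is analytic in $\Delta$, so the maximum principle gives $|1/\varphi'(0)|\le\max_{|\zeta|=r}|1/\varphi'|\to0$, which is impossible.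

(b) With $\alpha(\Omega)\le1$, (3) gives
$$\operatorname{Re}\Big(1+\zeta_0\frac{\varphi''(\zeta_0)}{\varphi'(\zeta_0)}\Big)\ge1+\frac{2r^2-2r}{1-r^2}=1-\frac{2r}{1+r}=\frac{1-r}{1+r}>0,$$
and the convexity criterion applies. $\square$

**Proof of Theorem 2(i).** Keep the notation of (4). Let $a_2,b_2$ be the second coefficients of $\hat\varphi,\hat\psi$, and let $\omega=\psi^{-1}\circ f\circ\varphi=c_1\zeta+c_2\zeta^2+\cdots$, a self-map of $\Delta$ fixing $0$. Schwarz–Pick for $\omega(\zeta)/\zeta$ at $0$ gives $|c_2|\le1-|c_1|^2$. Now $D=\hat\psi\circ\omega$, so $d_1=c_1$ and $d_2=c_2+b_2c_1^2$, while $\hat\varphi^{-1}(h)=h-a_2h^2+\cdots$. Hence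
$$R_2(f;z_0)=|b_2c_1^2+c_2-a_2c_1|.$$
With $c=|c_1|\le1$ this is at most $\beta c^2+1-c^2+\alpha c=1+\alpha c+(\beta-1)c^2$. Since $\beta\ge1$ by Lemma 1(a), this is nondecreasing in $c$, so it is at most $\alpha+\beta$.

Conversely, $\omega(\zeta)=e^{i\theta}\zeta$ gives $R_2=|b_2e^{i\theta}-a_2|$, which equals $|a_2|+|b_2|$ for a suitable $\theta$. The base points $z_0\in\Omega$ and $w_0\in\Pi$ can be chosen independently, so the supremum is $\alpha+\beta$. $\square$

As a check, $C_2(\Sigma,\Lambda)=2+1=3$, the value found in Section 1. In general, if $C_2(\Omega,\Pi)=2$, then $\alpha=\beta=1$ by Lemma 1(a), and both domains are convex by Lemma 1(b). For larger $n$ each direction needs an idea of its own.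

## 4. Convex pairs: why $2^{n-1}$ cannot be exceeded

The aim of this section is $C_n(\Omega,\Pi)\le2^{n-1}$ for convex $\Omega,\Pi$. By (4) we must bound a coefficient built from two series: $D$, with values in a convex domain, and $\hat\varphi^{-1}$. The lemma below controls linear combinations of the coefficients of $D$ all at once.

**Lemma 2.** Let $W\ne\mathbf C$ be a convex domain with $0\in W$, and let $\hat\psi:\Delta\to W$ be a conformal bijection with $\hat\psi(0)=0$, $|\hat\psi'(0)|=1$. Let $D=\sum_{k\ge1}d_k\zeta^k$ be analytic in $\Delta$ with $D(\Delta)\subset W$. Let $Q=\sum_{k=1}^NQ_k\zeta^k$ be a polynomial with $|Q|\le1$ on $\Delta$. Then $\big|\sum_{k=1}^NQ_kd_k\big|\le1$.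

*Proof.* We average $D$ over a circle against a positive kernel built from $Q$; convexity keeps the average in $W$, and then Schwarz's lemma applies in an auxiliary variable $x$. Let $0<r<1$, $|x|<1$, and
$$k_x(\theta)=\operatorname{Re}\frac{1+xQ(e^{i\theta})}{1-xQ(e^{i\theta})}=1+\sum_{m\ge1}\Big(x^mQ(e^{i\theta})^m+\overline{x^mQ(e^{i\theta})^m}\Big),$$
with uniform convergence in $\theta$ because $|xQ|\le|x|<1$. Since $\frac{1+u}{1-u}$ has positive real part for $|u|<1$, $k_x>0$. Since $Q(0)=0$, the mean of $k_x$ over the circle is $1$. So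
$$E(x)=\frac1{2\pi}\int_0^{2\pi}D(re^{-i\theta})\,k_x(\theta)\,d\theta$$
is an average of points of the compact set $D(\{|\zeta|=r\})\subset W$ with respect to a probability measure. It lies in the convex hull of that set, which is compact and contained in $W$. Thus $E(x)\in W$.

Now expand. The function $D(re^{-i\theta})=\sum_{k\ge1}d_kr^ke^{-ik\theta}$ has only frequencies $-1,-2,\dots$. The constant term of $k_x$ and the conjugated terms, whose frequencies are also negative, therefore integrate to $0$ against it, and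
$$E(x)=\sum_{m\ge1}x^m\sum_{k\ge1}[\zeta^k](Q^m)\,d_kr^k .$$
The coefficient of $x^m$ is bounded by $\max_{|\zeta|=r}|D|$, so $E$ is analytic in $|x|<1$, with $E(0)=0$ and values in $W$. Schwarz's lemma for $\hat\psi^{-1}\circ E$, together with $|\hat\psi'(0)|=1$, gives $|E'(0)|\le1$, i.e. $\big|\sum_kQ_kd_kr^k\big|\le1$. Let $r\to1$. $\square$

By scaling, $|\sum Q_kd_k|\le\sup_\Delta|Q|$ for every polynomial $Q$ with $Q(0)=0$. For $Q=\zeta^k$ this gives $|d_k|\le1$.

The domain $\Omega$ enters through the Marx–Strohhäcker theorem (A. Marx 1932, E. Strohhäcker 1933). It is classical; since Lemma 2 yields it quickly, here is a proof.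

**Lemma 3 (Marx–Strohhäcker).** If $\hat\varphi(\zeta)=\zeta+a_2\zeta^2+\cdots$ maps $\Delta$ univalently onto a convex domain, then $\operatorname{Re}\big(\hat\varphi(\zeta)/\zeta\big)>\frac12$ in $\Delta$.

*Proof.* At $\zeta=0$ the value is $1$. Fix $z$ with $0<R=|z|<1$, and put $c=\frac1{1-R^2}$, $\rho=\frac R{1-R^2}$. First, $\big|\frac1{1-u}-c\big|\le\rho$ for $|u|\le R$. Indeed the difference is $\frac{u-R^2}{(1-u)(1-R^2)}$, and for $u=Re^{it}$ we have $|u-R^2|=R|e^{it}-R|=R|1-Re^{it}|=R|1-u|$, so equality holds on $|u|=R$; inside, use the maximum principle. Let $Q(\zeta)=\zeta\big(\sum_{k=0}^{M}z^k\zeta^k-c\big)$. On $|\zeta|\le1$ the sum differs from $\frac1{1-z\zeta}$ by at most $\varepsilon_M=R^{M+1}/(1-R)$, so $|Q|\le\rho+\varepsilon_M$. Apply the scaled form of Lemma 2 with $W=\hat\varphi(\Delta)$ and $\hat\psi=D=\hat\varphi$ (so $d_1=1$, $d_k=a_k$):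
$$\Big|1+\sum_{k=1}^Ma_{k+1}z^k-c\Big|\le\rho+\varepsilon_M .$$
Letting $M\to\infty$, $|\hat\varphi(z)/z-c|\le\rho$, so $\operatorname{Re}(\hat\varphi(z)/z)\ge c-\rho=\frac1{1+R}>\frac12$. $\square$

**Proposition 4.** If $\Omega$ and $\Pi$ are convex, then $C_n(\Omega,\Pi)\le2^{n-1}$ for $n\ge2$.

**Step 1: turn the inverse function into a power.** We use Lagrange inversion. With contours around $0$ and $h=\hat\varphi(\zeta)$,
$$n[h^n]D\circ\hat\varphi^{-1}=[h^{n-1}](D\circ\hat\varphi^{-1})'=\frac1{2\pi i}\oint\frac{D'(\zeta)}{\hat\varphi(\zeta)^n}\,d\zeta=[\zeta^{n-1}]\,D'(\zeta)\Big(\frac{\zeta}{\hat\varphi(\zeta)}\Big)^n.$$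
So by (4), $R_n(f;z_0)=\big|\frac1n[\zeta^{n-1}]D'(\zeta)(\zeta/\hat\varphi(\zeta))^n\big|$.

**Step 2: use convexity of $\Omega$.** For a complex number $u$, $\operatorname{Re}u>\frac12$ is equivalent to $|1-u|<|u|$, i.e. to $|\frac1u-1|<1$. By Lemma 3, $v:=\zeta/\hat\varphi-1$ satisfies $|v|<1$, and $v(0)=0$. By Schwarz's lemma $v=\zeta g$ with $|g|\le1$, so $v^j=\zeta^jg_j$ with $g_j=g^j=\sum_lg_{j,l}\zeta^l$ and $|g_j|\le1$. Expand $(1+v)^n$ by the binomial theorem. With $m=n-j$,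
$$[\zeta^{n-1}]D'v^j=[\zeta^{m-1}]D'g_j=\sum_{k=1}^{m}k\,d_k\,g_{j,m-k},$$
which is $0$ when $j=n$. Hence
$$\frac1n[\zeta^{n-1}]D'(1+v)^n=\sum_{j=0}^{n-1}\binom nj\frac{n-j}n\,\Sigma_j,\qquad\Sigma_j=\sum_{k=1}^{m}\frac km\,g_{j,m-k}\,d_k .$$

**Step 3: show $|\Sigma_j|\le1$.** Estimating term by term with $|g_{j,l}|\le1$ and $|d_k|\le1$ gives only $\sum_{k=1}^m\frac km=\frac{m+1}2$, which exceeds $1$ as soon as $m\ge2$. But the weights $k/m$ are those of a Fejér mean, and Lemma 2 handles the whole sum. Let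
$$S(\zeta)=\sum_{l=0}^{m-1}\Big(1-\frac lm\Big)g_{j,l}\zeta^l=\frac1{2\pi}\int_0^{2\pi}g_j(\zeta e^{-it})K(t)\,dt\quad(|\zeta|<1),$$
where $K(t)=\sum_{|l|<m}\big(1-\frac{|l|}m\big)e^{ilt}=\frac1m\Big(\frac{\sin(mt/2)}{\sin(t/2)}\Big)^2\ge0$ has mean $1$. So $|S|\le1$ on $\Delta$, and on $|\zeta|\le1$ by continuity. Put
$$Q(\zeta)=\sum_{k=1}^m\frac km\,g_{j,m-k}\,\zeta^k=\zeta^mS(1/\zeta).$$
This is a polynomial with $Q(0)=0$ and $|Q|\le1$ on $|\zeta|=1$, hence on $\Delta$. The domain $W=\hat\psi(\Delta)$ is an affine image of $\Pi$, so it is convex and $\ne\mathbf C$. Lemma 2 gives $|\Sigma_j|=|\sum Q_kd_k|\le1$.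

**Step 4: add up.** Since $\binom nj\frac{n-j}n=\binom{n-1}j$, we get $R_n(f;z_0)\le\sum_{j=0}^{n-1}\binom{n-1}j=2^{n-1}$. $\square$

## 5. Third derivatives at a point where $|a_2|>1$

For the other direction, a nonconvex $\Omega$ has, by Lemma 1(b), a base point with $|a_2|>1$. For $n=2$ a conformal map at that base point already breaks the bound. It is natural to try the same for $n\ge3$: fix such a base point and look for a conformal $f$ with $R_n(f;z_0)>2^{n-1}$. The following example shows that this can fail at $n=3$.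

Define $P$ on $\Lambda$ as a primitive of
$$P'(z)=1+\tfrac1{20}L(z)+\tfrac12L(z)^2,\qquad L(z)=\frac{z-1}{z+1}.$$
Since $|L|<1$ on $\Lambda$, $\operatorname{Re}P'>1-\frac1{20}-\frac12>0$. For $z_1\ne z_2$ in the convex set $\Lambda$, $\frac{P(z_2)-P(z_1)}{z_2-z_1}=\int_0^1P'(z_1+t(z_2-z_1))\,dt$ has positive real part, so $P$ is univalent. Let $\Omega=P(\Lambda)$. It is simply connected, and it is not $\mathbf C$, which is not conformally equivalent to $\Lambda$.

Set $\varphi(\zeta)=P\big(\frac{1+\zeta}{1-\zeta}\big)$. Since $L\big(\frac{1+\zeta}{1-\zeta}\big)=\zeta$,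
$$\hat\varphi'(\zeta)=\frac{1+\frac1{20}\zeta+\frac12\zeta^2}{(1-\zeta)^2}=1+\tfrac{41}{20}\zeta+\tfrac{18}5\zeta^2+\cdots,\qquad a_2=\tfrac{41}{40},\quad a_3=\tfrac65 .$$
Take $\Pi=\Lambda$. For a conformal bijection $f:\Omega\to\Lambda$ we have $\hat\psi(\zeta)=\zeta/(1-\eta\zeta)=\zeta+\eta\zeta^2+\eta^2\zeta^3+\cdots$ with $|\eta|=1$. From $\hat\varphi^{-1}(h)=h-a_2h^2+(2a_2^2-a_3)h^3+\cdots$,
$$R_3(f;P(1))=\big|(2a_2^2-a_3)-2\eta a_2+\eta^2\big|,\qquad 2a_2^2-a_3=0.90125>0,$$
whose maximum over $\eta$ is attained at $\eta=-1$ and equals $0.90125+2.05+1=3.95125<4$.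

So although $|a_2|>1$ at the base point $P(1)$, every conformal map of $\Omega$ onto $\Lambda$ stays strictly below $2^{n-1}=4$ there: the third coefficient outweighs the gain from the second. We need a way to let the second coefficient act while the higher ones are damped.

## 6. Freezing the scale in half-plane coordinates

Damping higher coefficients means shrinking the variable: in $P(z+sv)$ the $j$-th coefficient carries $s^j$. The geometry ties the scale $s$ to the point $z$, since $R_n$ is computed with $s=\operatorname{Re}z$. But if $s$ is frozen as an independent parameter, the relevant quantity becomes *analytic in $z$*. The bound by $C_n^{\rm conf}$, known on the line $\operatorname{Re}z=s$, then spreads by the maximum principle to all $z$ with $\operatorname{Re}z\ge s$. In particular $z$ may be held fixed while $s\to0$. (In the disc the corresponding normalization (2) involves $\bar\zeta_0$, and this analyticity is not visible.)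

**Setup.** Fix $n\ge2$ and put $\kappa=C_n^{\rm conf}(\Omega,\Pi)/2^{n-1}<\infty$. Let $P:\Lambda\to\Omega$ and $F:\Lambda\to\Pi$ be any conformal bijections. For $z,w\in\Lambda$ and $j\ge2$ let
$$p_j(z)=\frac{P^{(j)}(z)}{j!\,P'(z)},\qquad q_j(w)=\frac{F^{(j)}(w)}{j!\,F'(w)},$$
$$p_s(v)=v+\sum_{j\ge2}s^{j-1}p_j(z)v^j,\qquad q_s(v)=v+\sum_{j\ge2}s^{j-1}q_j(w)v^j,$$
so that
$$P(z+sv)=P(z)+sP'(z)\,p_s(v),\qquad F(w+su)=F(w)+sF'(w)\,q_s(u).\tag{5}$$
Finally let $\mu(v)=\frac1{1+v}-1=-v+v^2-v^3+\cdots$ and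
$$\Psi_s(z,w)=[h^n]\;q_s\circ\mu\circ p_s^{-1}(h).$$

**Algebraic structure.** $\Psi_s(z,w)$ is a polynomial in the quantities $s^{j-1}p_j(z)$, $s^{j-1}q_j(w)$, $2\le j\le n$. In particular, for fixed $s$ it is analytic in $(z,w)\in\Lambda^2$. It is also a polynomial in $s$ of degree at most $n-1$. To see this, note $p_s(v)=s^{-1}p_1(sv)$, so $p_s^{-1}(h)=s^{-1}p_1^{-1}(sh)$, and the coefficient of $h^m$ in $p_s^{-1}$ is a constant times $s^{m-1}$. The coefficient of $h^m$ in $(p_s^{-1})^i$ is therefore a constant times $s^{m-i}$, so in $\mu\circ p_s^{-1}$ the coefficient of $h^m$ has degree at most $m-1$ in $s$. In $(\mu\circ p_s^{-1})^j$ the coefficient of $h^n$ is a sum of products over $m_1+\dots+m_j=n$, of degree at most $n-j$. Multiplying by $s^{j-1}$ from $q_s$ gives degree at most $n-1$.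

**Lemma 5.** If $0<s\le\min(\operatorname{Re}z,\operatorname{Re}w)$, then $|\Psi_s(z,w)|\le\kappa$.

*Proof.* **Step 1: when $\operatorname{Re}z=\operatorname{Re}w=s$, recognize $\Psi_s$ as a value of $R_n$.** Write $z=s+iy$, $w=s+iy'$, and let $T(\zeta)=iy'+\frac{s^2}{\zeta-iy}$, an automorphism of $\Lambda$. Then
$$T(z+sv)=iy'+\frac{s^2}{s+sv}=iy'+\frac s{1+v}=w+s\mu(v).$$
Let $f=F\circ T\circ P^{-1}:\Omega\to\Pi$, a conformal bijection with $f(P(z))=F(w)$. By (5), $f$ sends $P(z)+sP'(z)p_s(v)$ to $F(w)+sF'(w)q_s(\mu(v))$. Putting $h=p_s(v)$,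
$$f\big(P(z)+sP'(z)h\big)=F(w)+sF'(w)\,q_s\big(\mu(p_s^{-1}(h))\big),$$
so $\dfrac{f^{(n)}(P(z))}{n!}(sP'(z))^n=sF'(w)\Psi_s(z,w)$. By (1), $\lambda_\Omega(P(z))=\frac1{2s|P'(z)|}$ and $\lambda_\Pi(F(w))=\frac1{2s|F'(w)|}$. Hence
$$R_n(f;P(z))=\frac{s|F'(w)||\Psi_s|}{s^n|P'(z)|^n}\cdot\frac1{2s|F'(w)|}\cdot\big(2s|P'(z)|\big)^n=2^{n-1}|\Psi_s(z,w)|,$$
and this is at most $C_n^{\rm conf}=2^{n-1}\kappa$.

**Step 2: boundedness, so that a maximum principle is available.** Fix $s>0$. For $x=\operatorname{Re}z$, the disc $\{z+xv:|v|<1\}$ lies in $\Lambda$, so $v\mapsto\frac{P(z+xv)-P(z)}{xP'(z)}$ belongs to $S$. Its $j$-th coefficient is $x^{j-1}p_j(z)$. Thus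
$$|p_j(z)|\le j\,(\operatorname{Re}z)^{1-j},\qquad |q_j(w)|\le j\,(\operatorname{Re}w)^{1-j},\tag{6}$$
and $|s^{j-1}p_j(z)|,|s^{j-1}q_j(w)|\le j$ when $\operatorname{Re}z,\operatorname{Re}w\ge s$. So $\Psi_s$ is bounded on that set.

**Step 3: Phragmén–Lindelöf.** Suppose $G$ is bounded and analytic in $\operatorname{Re}z>s$, continuous on $\operatorname{Re}z\ge s$, and $|G|\le\kappa$ on $\operatorname{Re}z=s$. Then $|G|\le\kappa$ throughout: for $\varepsilon>0$ the function $G(z)/(1+\varepsilon(z-s))$ tends to $0$ at infinity and has modulus at most $\kappa$ on the boundary line, so the maximum principle bounds it by $\kappa$; let $\varepsilon\to0$. Apply this first in $z$, with $w$ fixed on $\operatorname{Re}w=s$, the boundary bound being Step 1. This gives $|\Psi_s|\le\kappa$ for $\operatorname{Re}z\ge s$, $\operatorname{Re}w=s$. Then apply it in $w$, with any $z$ fixed in $\operatorname{Re}z\ge s$. $\square$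

**Expansion as $s\to0$, with $z,w$ fixed.** We want the first-order term of $\Psi_s$ in $s$. Coefficientwise $p_s^{-1}(h)=h-sp_2h^2+O(s^2)$, and $\mu'(h)=-(1+h)^{-2}$, so
$$\mu(p_s^{-1}(h))=\mu(h)+s\,p_2\,\frac{h^2}{(1+h)^2}+O(s^2).$$
Since $q_s(u)=u+sq_2u^2+O(s^2)$ and $\mu(h)^2=h^2(1+h)^{-2}$,
$$q_s\circ\mu\circ p_s^{-1}(h)=\mu(h)+s\,\big(p_2(z)+q_2(w)\big)\frac{h^2}{(1+h)^2}+O(s^2).$$
Here $[h^n]\mu=(-1)^n$ and $[h^n]\,h^2(1+h)^{-2}=[h^{n-2}](1+h)^{-2}=(-1)^n(n-1)$. Therefore
$$(-1)^n\Psi_s(z,w)=1+(n-1)\,s\,\big(p_2(z)+q_2(w)\big)+O(s^2).\tag{7}$$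
The constant term $1$ is the half-plane value; to first order only second coefficients matter.

**The example of Section 5 again.** Take that $P$, $\Pi=\Lambda$, $F(w)=w$ (so $q_j=0$ for $j\ge2$), and $n=3$. Expanding $\mu\circ p_s^{-1}$ directly,
$$-\Psi_s(z,w)=1+2s\,p_2(z)+s^2\big(2p_2(z)^2-p_3(z)\big).$$
With $L(1)=0$, $L'(1)=\frac12$, $L''(1)=-\frac12$ we find $P'(1)=1$, $P''(1)=\frac1{40}$, $P'''(1)=\frac14-\frac1{40}=\frac9{40}$, so $p_2(1)=\frac1{80}$, $p_3(1)=\frac3{80}$ and
$$-\Psi_s(1,w)=1+\frac s{40}-\frac{119}{3200}s^2 .$$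
At $s=1$ this is $\frac{3161}{3200}<1$; multiplied by $4$ it is the $3.95125$ of Section 5. At $s=\frac14$ it is $\frac{51401}{51200}>1$. By Lemma 5 (with, say, $w=1$), $\kappa\ge\frac{51401}{51200}$, so $C_3(\Omega,\Lambda)\ge C_3^{\rm conf}(\Omega,\Lambda)>4$. No map based at $P(1)$ among the conformal ones shows this; the maximum principle locates the excess at points $P(z)$ with $\operatorname{Re}z=\frac14$.

## 7. Equality $2^{n-1}$ forces both domains to be convex: proof of Theorem 1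

**Step 1: the lower bound.** Fix $z,w\in\Lambda$ and let $s\to0$ in (7). Lemma 5 gives $1\le\kappa$, so $C_n\ge C_n^{\rm conf}\ge2^{n-1}$ for all pairs.

**Step 2: convex pairs.** If $\Omega,\Pi$ are convex, Proposition 4 gives $C_n\le2^{n-1}$. With Step 1, $C_n=C_n^{\rm conf}=2^{n-1}$.

**Step 3: equality gives a sign condition.** Suppose $C_n=2^{n-1}$ or $C_n^{\rm conf}=2^{n-1}$. In the first case Step 1 squeezes $2^{n-1}\le C_n^{\rm conf}\le C_n=2^{n-1}$; so in both cases $\kappa=1$. By Lemma 5 and (7), for fixed $z,w$ and all small $s>0$,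
$$1\ge|\Psi_s(z,w)|^2=1+2(n-1)\,s\operatorname{Re}\big(p_2(z)+q_2(w)\big)+O(s^2).$$
Hence $\operatorname{Re}\big(p_2(z)+q_2(w)\big)\le0$ for all $z,w\in\Lambda$.

**Step 4: separate the two domains.** Take $w=X\to+\infty$ along the real axis. By (6), $|q_2(X)|\le2/X\to0$. Thus $\operatorname{Re}p_2(z)\le0$ for every $z\in\Lambda$, and this holds for *every* conformal bijection $P:\Lambda\to\Omega$, since $P$ was arbitrary and $\kappa$ does not depend on it. Symmetrically, letting $z=X\to+\infty$, $\operatorname{Re}q_2\le0$ for every $F$.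

**Step 5: translate to the disc.** Let $\varphi:\Delta\to\Omega$ be a conformal bijection with $a_2=\varphi''(0)/(2\varphi'(0))$, let $|e|=1$, and put $P_e(z)=\varphi(eL(z))$. Then $P_e'=\varphi'(eL)\,eL'$ and $P_e''=\varphi''(eL)\,e^2L'^2+\varphi'(eL)\,eL''$. Using $L(1)=0$, $L'(1)=\frac12$, $L''(1)=-\frac12$,
$$\frac{P_e''(1)}{P_e'(1)}=\frac{\varphi''(0)}{\varphi'(0)}\cdot\frac e2-1=ea_2-1,\qquad p_2(1)=\tfrac12(ea_2-1).\tag{8}$$
By Step 4, $\operatorname{Re}(ea_2)\le1$ for all $|e|=1$, i.e. $|a_2|\le1$. Since $\varphi$ was arbitrary, $\alpha(\Omega)\le1$, and $\Omega$ is convex by Lemma 1(b). The same argument with $F$ shows that $\Pi$ is convex. $\square$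

This proves the Avkhadiev–Wirths conjecture for every $n\ge2$ and every pair.

## 8. How much nonconvexity costs: proof of Theorem 2(ii)

If $\alpha+\beta>2$, then (7) says that $\operatorname{Re}\big((-1)^n\Psi_s\big)$ starts at $1$ with a positive slope for suitable $P,F$, while Lemma 5 keeps it below $\kappa$. A polynomial of bounded degree that is bounded on an interval cannot bend too quickly, so it rises by a definite amount before its second-order term can act. The quantitative tool is V. A. Markov's inequality: a real polynomial $G$ of degree at most $N$ with $|G|\le1$ on $[-1,1]$ satisfies $|G''|\le\frac13N^2(N^2-1)$ on $[-1,1]$. Passing to $[0,1]$ multiplies second derivatives by $4$.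

Let $n\ge3$, $N=n-1\ge2$, and first let $\kappa=C_n^{\rm conf}/2^{n-1}$.

**Step 1: choose maps with positive slope.** If $\alpha=\beta=1$ the claim says $\kappa(\kappa-1)\ge0$, which holds since $\kappa\ge1$. Otherwise $\alpha+\beta>2$ by Lemma 1(a). Choose base points in $\Omega,\Pi$ with second coefficients $a_2,b_2$ such that
$$\tau:=\tfrac12\big(|a_2|+|b_2|-2\big)>0 .$$
By Bieberbach's bound, $\tau\le1$. Let $P=P_e$ and $F=F_{e'}$ be as in (8), with unimodular $e,e'$ chosen so that $ea_2=|a_2|$ and $e'b_2=|b_2|$. Then $p_2(1)+q_2(1)=\tau$.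

**Step 2: a real polynomial in $s$.** Put $g(s)=\operatorname{Re}\big((-1)^n\Psi_s(1,1)\big)$. By the algebraic structure in Section 6, it is a real polynomial in $s$ of degree at most $N$. By Lemma 5 with $z=w=1$, and by continuity at $s=0$, $|g|\le\kappa$ on $[0,1]$. By (7), $g(0)=1$ and $g'(0)=N\tau$.

**Step 3: compare with a parabola.** By Markov's inequality, $|g''|\le M:=\frac43\kappa N^2(N^2-1)$ on $[0,1]$. Taylor's formula gives $g(s)\ge1+N\tau s-\frac12Ms^2$, so
$$0\le\kappa-g(s)\le(\kappa-1)-N\tau s+\tfrac12Ms^2\qquad(0\le s\le1).$$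
Choose $s=N\tau/M$, which minimizes the right side. It lies in $[0,1]$, because $\kappa\ge1$ and $N^2-1\ge3$ give $M\ge4N^2\ge N\tau$. This yields
$$\kappa-1\ge\frac{N^2\tau^2}{2M}=\frac{3\tau^2}{8\kappa(N^2-1)}=\frac{3\tau^2}{8\kappa\,n(n-2)},$$
where $N^2-1=(n-1)^2-1=n(n-2)$.

**Step 4: optimize the base points.** Let $|a_2|\to\alpha$ and $|b_2|\to\beta$, so that $\tau\to\frac12(\alpha+\beta-2)$. Then
$$\kappa(\kappa-1)\ge\frac{3(\alpha+\beta-2)^2}{32\,n(n-2)} .$$

**Step 5: pass to $C_n$.** Since $C_n\ge C_n^{\rm conf}$ and $\kappa\mapsto\kappa(\kappa-1)$ is increasing for $\kappa\ge1$, the same inequality holds with $\kappa=C_n(\Omega,\Pi)/2^{n-1}$, which is finite by $C_n\le4^{n-1}$. $\square$
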